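\title{Amenability of the center of the group algebra of a compact group}

\begin{abstract}
Let $G$ be a compact group and $ZL^1(G)$ the center of its group algebra. We prove that if $ZL^1(G)$ is amenable, then the irreducible representations of $G$ have bounded degree, so that $G$ is virtually abelian by a theorem of Moore. Together with a theorem of Alaghmandan and Crann, this shows that $ZL^1(G)$ is amenable if and only if $G$ is virtually abelian. The proof combines two inequalities: the amenability constant dominates the integral of the maximal function $\max_\sigma d_\sigma|\chi_\sigma|$ of the central idempotents, and this integral grows linearly in the length of a lacunary sequence of degrees. Products of extraspecial $2$-groups show that the resulting bound is asymptotically sharp.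
\end{abstract}

\section{The question and the main theorem}\label{sec:intro}

Let $G$ be a compact group with Haar measure $dx$ of total mass $1$. The space $L^1(G)$ is a Banach algebra under the convolution $f*g(x)=\int_G f(y)g(y^{-1}x)\,dy$. Its center $ZL^1(G)$ consists of those $f\in L^1(G)$ with $f(yx)=f(xy)$ for almost every $x,y\in G$, the integrable class functions. A Banach algebra $A$ is \emph{amenable} in the sense of B.~E.~Johnson if every bounded derivation $D$ from $A$ into the dual $X^*$ of a Banach $A$-bimodule $X$ is inner, that is, of the form $D(a)=a\cdot\xi-\xi\cdot a$ with $\xi\in X^*$. A group is \emph{virtually abelian} if it has an abelian subgroup of finite index. The following problem is taken from \cite{Fell}.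

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G$ be a compact group. Then $ZL^1(G)$ is amenable if and only if $G$ is virtually abelian.}
\medskip

One direction is a theorem of Alaghmandan and Crann: if a compact group $G$ is virtually abelian, then $ZL^1(G)$ is amenable. What must be decided is whether amenability of $ZL^1(G)$ forces $G$ to be virtually abelian.

Let $\widehat G$ be the set of equivalence classes of irreducible unitary representations of $G$. For $\pi\in\widehat G$ let $d_\pi$ be its degree, $\chi_\pi$ its character, and $e_\pi=d_\pi\chi_\pi$. As an algebra, $ZL^1(G)$ is an algebra of functions on the set $\widehat G$ under pointwise multiplication, in which $e_\pi$ is the indicator of the point $\pi$ (Lemma~\ref{lem:char}). The multiplication therefore does not see the degrees $d_\pi$; only the norm does. If $G$ is finite, $ZL^1(G)$ is amenable, and the information lies in a number, the amenability constant, which is the norm of the tensor $\sum_\pi e_\pi\otimes e_\pi$. We shall compute that it equals $1$ for a finite abelian group and $7/4$ for an extraspecial group $E$ of order $8$, and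 that it is multiplicative, so that it equals $(7/4)^r$ for the product $E^r$. Every noncommutative factor costs something, and one expects that a compact group for which the constant is finite is noncommutative only to a bounded extent. This is the case.

\begin{theorem}\label{thm:main}
For a compact group $G$ the following are equivalent:
\begin{enumerate}
\item[(i)] $ZL^1(G)$ is amenable;
\item[(ii)] $\sup_F\int_G\max_{\sigma\in F}d_\sigma|\chi_\sigma(x)|\,dx<\infty$, the supremum being over finite sets $F\subset\widehat G$;
\item[(iii)] $\sup_{\pi\in\widehat G}d_\pi<\infty$;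
\item[(iv)] $G$ is virtually abelian.
\end{enumerate}
In particular, the conjecture is true.
\end{theorem}

We quote (iii)$\Rightarrow$(iv) from Moore \cite{Moore} and (iv)$\Rightarrow$(i) from Alaghmandan and Crann. The work is the passage from (i) to (iii) through the maximal function in (ii). Section~\ref{sec:finite} shows on finite groups why the maximal function is the right object. Theorem~\ref{thm:max} bounds its integral above by the amenability constant, and Theorem~\ref{thm:lac} bounds it below in terms of the degrees. Section~\ref{sec:proof} assembles the proof, extends it to subalgebras and gives a quantitative form, whose sharpness is discussed in Section~\ref{sec:sharp}.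

\section{Central idempotents and approximate diagonals}\label{sec:prelim}

We use the following standard facts. Every $\pi\in\widehat G$ has finite degree; an operator commuting with $\pi(G)$ is a scalar (Schur's lemma); $|\chi_\pi|\le d_\pi$ and $\chi_\pi(x^{-1})=\overline{\chi_\pi(x)}$; the characters are orthonormal, $\int_G\chi_\pi\overline{\chi_\sigma}=\delta_{\pi\sigma}$; and the matrix coefficients of the $\pi\in\widehat G$ span a dense subspace of $C(G)$ (Peter--Weyl). Characters are class functions, so $e_\pi\in ZL^1(G)$. Put
\[
\varphi_\pi(f)=\frac1{d_\pi}\int_G f\,\overline{\chi_\pi}\qquad(f\in ZL^1(G)).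
\]

\begin{lemma}\label{lem:char}
Let $f,g\in ZL^1(G)$ and $\pi,\sigma\in\widehat G$.
\begin{enumerate}
\item[(a)] $f*e_\pi=\varphi_\pi(f)\,e_\pi$.
\item[(b)] $\varphi_\pi(f*g)=\varphi_\pi(f)\varphi_\pi(g)$ and $|\varphi_\pi(f)|\le\|f\|_1$.
\item[(c)] $\varphi_\pi(e_\sigma)=\delta_{\pi\sigma}$ and $e_\sigma*e_\pi=\delta_{\pi\sigma}e_\pi$.
\item[(d)] If $\varphi_\pi(f)=0$ for all $\pi$, then $f=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $P=\int_G f(y)\pi(y^{-1})\,dy$. The map $(h,w)\mapsto(h,wh^{-1})$ preserves the measure on $G\times G$, so $f(hwh^{-1})=f(w)$ for almost every $(h,w)$. Hence for almost every $h$,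
\[
\pi(h)P\pi(h)^{-1}=\int_G f(hyh^{-1})\,\pi\big((hyh^{-1})^{-1}\big)\,dy=P,
\]
because Haar measure is invariant under conjugation. The set of $h$ with $\pi(h)P=P\pi(h)$ is closed and of full measure, so it is $G$. By Schur's lemma $P=cI$, and taking traces gives $c=\varphi_\pi(f)$. Now $f*\chi_\pi(x)=\operatorname{Tr}(P\pi(x))=c\,\chi_\pi(x)$, which is (a). Applying (a) three times, $\varphi_\pi(f*g)e_\pi=f*(g*e_\pi)=\varphi_\pi(f)\varphi_\pi(g)e_\pi$; the norm bound in (b) follows from $|\chi_\pi|\le d_\pi$. Part (c) follows from orthonormality and (a). Under the hypothesis of (d), $P=0$ for every $\pi$, so the measure $f(y)\,dy$ annihilates the functions $y\mapsto\pi_{ij}(y^{-1})$, which span a dense subspace of $C(G)$; thus $f=0$.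
\end{proof}

The next lemma is a consequence of Frobenius reciprocity, with a direct proof. It gives (iv)$\Rightarrow$(iii) and will be used in Section~\ref{sec:sharp}.

\begin{lemma}\label{lem:index}
If $G$ has an abelian subgroup $B$ of index $k$, then $d_\pi\le k$ for all $\pi\in\widehat G$.
\end{lemma}

\begin{proof}
The commuting unitary operators $\pi(b)$, $b\in B$, have a common eigenvector $v$. If $G=g_1B\cup\dots\cup g_kB$, then each $\pi(g)v$ is a multiple of some $\pi(g_i)v$. So the span of $\pi(g_1)v,\dots,\pi(g_k)v$ is a nonzero invariant subspace, hence the whole space.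
\end{proof}

Let $A$ be a Banach algebra. The projective tensor product $A\widehat\otimes A$ is the completion of $A\otimes A$ in which every element has the form $m=\sum_n b_n\otimes c_n$ with $\sum_n\|b_n\|\|c_n\|<\infty$, and $\|m\|$ is the infimum of these sums over all such representations. A bilinear map $\beta$ from $A\times A$ to a Banach space with $\|\beta(b,c)\|\le\|b\|\|c\|$ induces a linear contraction on $A\widehat\otimes A$. In this way one defines
\[
\Delta(b\otimes c)=bc,\qquad a\cdot(b\otimes c)=ab\otimes c,\qquad(b\otimes c)\cdot a=b\otimes ca .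
\]
A \emph{bounded approximate diagonal} for $A$ is a bounded net $(m_\alpha)$ in $A\widehat\otimes A$ such that
\[
a\cdot m_\alpha-m_\alpha\cdot a\to0\quad\text{and}\quad\Delta(m_\alpha)a\to a\qquad\text{for all }a\in A .
\]
By Johnson's theorem \cite{Johnson}, $A$ is amenable if and only if it has a bounded approximate diagonal, and this is the only form of amenability that we use. For amenable $A$, the \emph{amenability constant} $\operatorname{AM}(A)$ is the infimum of $\sup_\alpha\|m_\alpha\|$ over all bounded approximate diagonals.

\section{Finite groups and the main idea}\label{sec:finite}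

For a finite group the amenability constant is given by a formula, and both inequalities of the proof can be seen by hand. Integrals are averages: $\int_G f=|G|^{-1}\sum_x f(x)$.

\begin{proposition}\label{prop:finite}
Let $G$ be a finite group and $K_G(x,y)=\sum_{\pi\in\widehat G}d_\pi^2\chi_\pi(x)\chi_\pi(y)$. Then $ZL^1(G)$ is amenable and
\[
\operatorname{AM}(ZL^1(G))=\frac1{|G|^2}\sum_{x,y\in G}|K_G(x,y)| .
\]
For finite groups $G$ and $H$, $\operatorname{AM}(ZL^1(G\times H))=\operatorname{AM}(ZL^1(G))\operatorname{AM}(ZL^1(H))$.
\end{proposition}

\begin{proof}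
Let $A=ZL^1(G)$. The characters of a finite group form a basis of the class functions, so the $e_\pi$ form a basis of $A$. By Lemma~\ref{lem:char}(c), $u=\sum_\pi e_\pi$ is the unit of $A$. Call $m=\sum_{\pi,\sigma}c_{\pi\sigma}\,e_\pi\otimes e_\sigma$ a diagonal if $a\cdot m=m\cdot a$ for all $a\in A$ and $\Delta(m)=u$. Since $e_\rho\cdot m=\sum_\sigma c_{\rho\sigma}e_\rho\otimes e_\sigma$ and $m\cdot e_\rho=\sum_\pi c_{\pi\rho}e_\pi\otimes e_\rho$, the first condition holds if and only if $c_{\pi\sigma}=0$ for $\pi\ne\sigma$. Since $\Delta(m)=\sum_\pi c_{\pi\pi}e_\pi$, the second holds if and only if all $c_{\pi\pi}=1$. So $m_0=\sum_\pi e_\pi\otimes e_\pi$ is the only diagonal. The constant net $m_0$ shows $\operatorname{AM}(A)\le\|m_0\|$. Conversely, $A\otimes A$ is finite-dimensional, so a bounded approximate diagonal $(m_\alpha)$ has a convergent subnet; its limit is a diagonal, hence is $m_0$, and $\|m_0\|\le\sup_\alpha\|m_\alpha\|$.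

View a tensor as a function on $G\times G$ by $(b\otimes c)(x,y)=b(x)c(y)$, so that $m_0=K_G$. It remains to see that the projective norm is the norm of $L^1(G\times G)$. Since $\|b\otimes c\|_{L^1(G\times G)}=\|b\|_1\|c\|_1$, we have $\|m\|_{L^1(G\times G)}\le\|m\|$. For a conjugacy class $C$ let $u_C=|G||C|^{-1}\mathbf 1_C$, so $\|u_C\|_1=1$, and write $m=\sum a_{CC'}\,u_C\otimes u_{C'}$. The functions $u_C\otimes u_{C'}$ have disjoint supports and norm $1$ in $L^1(G\times G)$, so $\|m\|\le\sum|a_{CC'}|=\|m\|_{L^1(G\times G)}$.

Finally, the irreducible representations of $G\times H$ are the tensor products $\pi\otimes\rho$, with degree $d_\pi d_\rho$ and character $\chi_\pi(x)\chi_\rho(x')$. Hence $K_{G\times H}((x,x'),(y,y'))=K_G(x,y)K_H(x',y')$, and the average of $|K_{G\times H}|$ factors.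
\end{proof}

If $G$ is finite and abelian, then $K_G(x,y)=\sum_{\lambda\in\widehat G}\lambda(xy)$ is $|G|$ when $xy=1$ and $0$ otherwise, so $\operatorname{AM}(ZL^1(G))=1$.

For any finite $G$, consider the row averages $R(x)=\int_G|K_G(x,y)|\,dy$, whose integral is the amenability constant. By orthonormality of characters, each idempotent is a slice of the kernel:
\begin{equation}\label{eq:slice}
e_\sigma(x)=\int_G K_G(x,y)\,\frac{\overline{\chi_\sigma(y)}}{d_\sigma}\,dy,\qquad\text{so}\qquad|e_\sigma(x)|\le R(x).
\end{equation}
Integrating gives $\|e_\sigma\|_1\le\operatorname{AM}(ZL^1(G))$, and one may hope that a bound on $\|e_\sigma\|_1$ bounds $d_\sigma$. The following groups show that it does not.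

A finite $2$-group $E$ is \emph{extraspecial} if its center $Z=\{1,z\}$ has order $2$ and $E/Z$ is a nontrivial elementary abelian group. For each $n\ge1$ there is one of order $2^{2n+1}$: take the triples $(a,b,c)\in\mathbb F_2^n\times\mathbb F_2^n\times\mathbb F_2$ with product $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+a\cdot b')$. Two triples commute if and only if $a\cdot b'=a'\cdot b$, so the center is $\{(0,0,c)\}$, and the quotient is $\mathbb F_2^{2n}$.

\begin{proposition}\label{prop:extra}
Let $E$ be extraspecial of order $2^{2n+1}$ and let $D=4^n=|E/Z|$. Let $\omega(1)=1$, $\omega(z)=-1$. Then $\widehat E$ consists of $D$ characters of degree $1$ and one representation $\rho$ of degree $2^n$, with $\chi_\rho=2^n\omega$ on $Z$ and $\chi_\rho=0$ off $Z$. Moreover $\|e_\pi\|_1=1$ for every $\pi\in\widehat E$, and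
\[
\operatorname{AM}(ZL^1(E))=\int_E\max_{\pi\in\widehat E}|e_\pi|=2-4^{-n}.
\]
\end{proposition}

\begin{proof}
The commutator subgroup lies in $Z$ and is nontrivial, so it equals $Z$, and the characters of degree $1$ are the $D$ characters of $E/Z$. If $x\notin Z$, then $gxg^{-1}\in xZ$ for all $g$ and $x$ is not central, so the class of $x$ is $\{x,xz\}$. Thus there are $2+(2D-2)/2=D+1$ classes, and exactly one further representation $\rho$, with $d_\rho^2=|E|-D=D$. By Schur's lemma $\rho(z)=\pm I$, and $\rho(z)=I$ would make $\rho$ a representation of the abelian group $E/Z$; so $\rho(z)=-I$. For $x\notin Z$ this gives $\chi_\rho(x)=\chi_\rho(xz)=-\chi_\rho(x)$, hence $\chi_\rho(x)=0$.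

So $|e_\lambda|=1$ for $\lambda$ of degree $1$, while $|e_\rho|=D\,\mathbf 1_Z$, and $Z$ has measure $1/D$. All these functions have integral $1$. Their maximum is $1$ off $Z$ and $D$ on $Z$, with integral $(1-1/D)+1$. Summing the characters of $E/Z$ at the point $xy$, we get
\[
K_E(x,y)=D\,\mathbf 1_Z(xy)+D^2\,\omega(x)\omega(y)\mathbf 1_Z(x)\mathbf 1_Z(y).
\]
If $x\notin Z$, the row $K_E(x,\cdot)$ has the value $D$ at the two points of $x^{-1}Z$ and vanishes elsewhere, so $R(x)=2D/|E|=1$. If $x\in Z$, the row vanishes off $Z$ and has the values $D+D^2$ and $D-D^2$ on $Z$, so $R(x)=2D^2/|E|=D$. Thus $R=\max_\pi|e_\pi|$, and Proposition~\ref{prop:finite} concludes the proof.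
\end{proof}

Take $n=1$, so $|E|=8$. The idempotent of the trivial representation has height $1$ on the whole group, and $|e_\rho|$ has height $4$ on a quarter of it. Each has mass $1$, and each alone yields only $\operatorname{AM}\ge1$. But the function $R$ in \eqref{eq:slice} does not depend on $\sigma$, so it dominates both at once. The two masses sit at different heights and overlap only in mass $1/4$, which forces $\int R\ge\frac34\cdot1+\frac14\cdot4=\frac74$. This is the whole idea. The diagonal dominates the pointwise maximum of the $|e_\sigma|$, and an idempotent of degree $d$ must carry mass at height about $d^2$, so that very different degrees contribute almost separately to the integral of the maximum.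

\begin{example}\label{ex:product}
Let $P=\prod_{i\ge1}E$ with $E$ extraspecial of order $8$. Every $\pi\in\widehat P$ factors through a finite product $E^r$. Indeed, the open set $\{g:\|\pi(g)-I\|<1\}$ contains the subgroup $\{1\}^r\times\prod_{i>r}E$ for some $r$, and $\pi$ is trivial on this subgroup, because a unitary with an eigenvalue $\lambda\neq1$ has a power at distance at least $1$ from $I$. So $e_\pi$ is a product $e_{\pi_1}(x_1)\cdots e_{\pi_r}(x_r)$ and $\|e_\pi\|_1=1$ for all $\pi\in\widehat P$, while the degrees are the numbers $2^j$, $j\ge0$. The norms of single idempotents cannot tell $P$ from an abelian group. The maximal function can: over the set of $\pi$ that factor through $E^r$ it is the product of the maximal functions of the factors, with integral $(7/4)^r$.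
\end{example}

\section{The amenability constant dominates the maximal function}\label{sec:max}

\begin{theorem}\label{thm:max}
Let $G$ be a compact group and let $A$ be a closed subalgebra of $ZL^1(G)$, for instance $A=ZL^1(G)$. Suppose that $A$ is amenable. Then for every finite set $F\subset\{\sigma\in\widehat G:e_\sigma\in A\}$,
\[
\int_G\max_{\sigma\in F}d_\sigma|\chi_\sigma(x)|\,dx\le\operatorname{AM}(A).
\]
\end{theorem}

For finite $G$ and $A=ZL^1(G)$ this is \eqref{eq:slice}. In general we have only a net in place of the kernel $K_G$, and its members are abstract tensors in $A\widehat\otimes A$. Both halves of \eqref{eq:slice} need a substitute. Integration against $\overline{\chi_\sigma(y)}/d_\sigma$ is the functional $\varphi_\sigma$ applied in the second variable, so we introduce the slice map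
\[
T_\sigma:A\widehat\otimes A\to A,\qquad T_\sigma(b\otimes c)=\varphi_\sigma(c)\,b,
\]
which is a contraction by Lemma~\ref{lem:char}(b). The identity in \eqref{eq:slice} survives as a limit.

\begin{lemma}\label{lem:slice}
If $(m_\alpha)$ is a bounded approximate diagonal for $A$ and $e_\sigma\in A$, then $T_\sigma(m_\alpha)\to e_\sigma$ in $L^1(G)$.
\end{lemma}

\begin{proof}
For $m\in A\widehat\otimes A$ we have
\[
T_\sigma(e_\sigma\cdot m)=e_\sigma*T_\sigma(m),\qquad T_\sigma(m\cdot e_\sigma)=T_\sigma(m),\qquad\varphi_\sigma(T_\sigma(m))=\varphi_\sigma(\Delta(m)).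
\]
By linearity and continuity it suffices to take $m=b\otimes c$. Then both sides of the first identity are $\varphi_\sigma(c)\,e_\sigma*b$; the second holds because $\varphi_\sigma(c*e_\sigma)=\varphi_\sigma(c)\varphi_\sigma(e_\sigma)=\varphi_\sigma(c)$; and both sides of the third are $\varphi_\sigma(b)\varphi_\sigma(c)$. The first two identities give
\[
e_\sigma*T_\sigma(m_\alpha)-T_\sigma(m_\alpha)=T_\sigma(e_\sigma\cdot m_\alpha-m_\alpha\cdot e_\sigma)\to0 .
\]
Since $T_\sigma(m_\alpha)$ is central, Lemma~\ref{lem:char}(a) and the third identity give
\[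
e_\sigma*T_\sigma(m_\alpha)=\varphi_\sigma(\Delta(m_\alpha))\,e_\sigma .
\]
Finally $\varphi_\sigma(\Delta(m_\alpha))=\varphi_\sigma(\Delta(m_\alpha)*e_\sigma)\to\varphi_\sigma(e_\sigma)=1$.
\end{proof}

The inequality in \eqref{eq:slice} holds for every tensor, with the row average $R$ replaced by a function built from a representation of the tensor.

\begin{lemma}\label{lem:maxest}
For $m\in A\widehat\otimes A$ and a finite set $F\subset\widehat G$, $\int_G\max_{\sigma\in F}|T_\sigma(m)(x)|\,dx\le\|m\|$.
\end{lemma}

\begin{proof}
Let $m=\sum_nb_n\otimes c_n$ with $\sum_n\|b_n\|_1\|c_n\|_1<\infty$, and put $R=\sum_n\|c_n\|_1|b_n|$. By monotone convergence $\int_GR=\sum_n\|b_n\|_1\|c_n\|_1$, so $R$ is finite almost everywhere. The series $T_\sigma(m)=\sum_n\varphi_\sigma(c_n)b_n$ converges in $L^1(G)$, and since $|\varphi_\sigma(c_n)|\le\|c_n\|_1$ it also converges absolutely almost everywhere, with $|T_\sigma(m)|\le R$. As $R$ does not depend on $\sigma$, we get $\max_{\sigma\in F}|T_\sigma(m)|\le R$ almost everywhere. Integrate and take the infimum over all representations of $m$.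
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:max}]
Let $(m_\alpha)$ be a bounded approximate diagonal for $A$. For complex numbers $u_\sigma,v_\sigma$ we have $\big|\max_F|u_\sigma|-\max_F|v_\sigma|\big|\le\sum_F|u_\sigma-v_\sigma|$. Therefore
\[
\int_G\max_{\sigma\in F}|e_\sigma|\le\int_G\max_{\sigma\in F}|T_\sigma(m_\alpha)|+\sum_{\sigma\in F}\|e_\sigma-T_\sigma(m_\alpha)\|_1 .
\]
The first term on the right is at most $\sup_\beta\|m_\beta\|$ by Lemma~\ref{lem:maxest}. The second tends to $0$ by Lemma~\ref{lem:slice}, because $F$ is finite. Take the infimum over bounded approximate diagonals.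
\end{proof}

\begin{remark}
The hypothesis $e_\sigma\in A$ is what allows us to test the diagonal against $e_\sigma$ in Lemma~\ref{lem:slice}. It cannot be dropped: the constant functions form a subalgebra with diagonal $1\otimes1$ of norm $1$, while the maximal function of $\widehat E$ in Proposition~\ref{prop:extra} has integral greater than $1$.
\end{remark}

\begin{remark}
Equality holds for extraspecial groups with $F=\widehat E$, but not always. For $G=S_3$, the character $\chi$ of degree $2$ has the values $2,-1,0$ at the identity, the two $3$-cycles and the three transpositions. So $\max_\pi|e_\pi|$ has the values $4,2,1$ and integral $11/6$. From $K_G(x,y)=1+\operatorname{sgn}(xy)+4\chi(x)\chi(y)$ the row averages are $(18+2\cdot6)/6=5$, $(6+2\cdot6)/6=3$ and $(3\cdot2)/6=1$, so $\operatorname{AM}(ZL^1(S_3))=(5+2\cdot3+3\cdot1)/6=7/3$.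
\end{remark}

\section{Lacunary degrees make the maximal function large}\label{sec:lac}

\begin{theorem}\label{thm:lac}
Let $G$ be a compact group, let $q>1$, and let $\sigma_1,\dots,\sigma_N\in\widehat G$ have degrees $d_1<\dots<d_N$ with $d_{k+1}^2\ge q\,d_k^2$ for $1\le k<N$. Then
\[
N\le\frac{q+1}{q-1}\int_G\max_{1\le k\le N}d_k|\chi_{\sigma_k}(x)|\,dx .
\]
Hence $\operatorname{AM}(ZL^1(G))\ge\frac{q-1}{q+1}N$ whenever $ZL^1(G)$ is amenable.
\end{theorem}

In the group of order $8$ the idempotent of degree $d$ had constant height $d^2$ on its support. For a general group we know nothing about the shape of $f_k=d_k|\chi_{\sigma_k}|$ except two facts: $f_k\le d_k^2$, and $\int f_k^2=d_k^2$ by irreducibility. These suffice. Let $M=\max_kf_k$. At a point where $M=t>0$ we have $f_k\le\min(t,d_k^2)$, so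
\begin{equation}\label{eq:tent}
\frac{f_k^2}{d_k^2}\le\min\Big(\frac{t^2}{d_k^2},d_k^2\Big)=t\,\min\Big(\frac t{d_k^2},\frac{d_k^2}t\Big).
\end{equation}
The left side has integral $1$. The weight $\min(t/d_k^2,d_k^2/t)$ is at most $1$, peaks at $t=d_k^2$, and decays geometrically in $|\log t-\log d_k^2|$. So each $k$ forces $M$ to have at least unit mass when heights are weighted toward $d_k^2$. To add these $N$ lower bounds we need the weights to have bounded overlap, and this is where lacunarity enters.

\begin{lemma}\label{lem:tent}
Let $q>1$ and let $a_1,\dots,a_N>0$ satisfy $a_{k+1}\ge q\,a_k$ for $1\le k<N$. Then for every $t>0$,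
\[
\sum_{k=1}^N\min\Big(\frac t{a_k},\frac{a_k}t\Big)\le\frac{q+1}{q-1}.
\]
\end{lemma}

\begin{proof}
Let $j\in\{0,\dots,N\}$ be the number of $k$ with $a_k\le t$. Put $b=a_j/t$ if $j\ge1$ and $b=0$ otherwise; put $u=t/a_{j+1}$ if $j<N$ and $u=0$ otherwise. Then $b,u\in[0,1]$. For $k=j-i\ge1$ with $i\ge0$ the term is $a_{j-i}/t\le q^{-i}b$, and for $k=j+1+i\le N$ with $i\ge0$ it is $t/a_{j+1+i}\le q^{-i}u$. Summing two geometric series, the sum is at most $(b+u)/(1-q^{-1})$. If $1\le j<N$, then $bu=a_j/a_{j+1}\le q^{-1}$; otherwise $bu=0$. From $(1-b)(1-u)\ge0$ we get $b+u\le1+bu\le1+q^{-1}$, and $(1+q^{-1})/(1-q^{-1})=(q+1)/(q-1)$.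
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lac}]
Sum \eqref{eq:tent} over $k$ and apply Lemma~\ref{lem:tent} with $a_k=d_k^2$. At every $x$ with $M(x)>0$ this gives
\[
\sum_{k=1}^N|\chi_{\sigma_k}(x)|^2=\sum_{k=1}^N\frac{f_k(x)^2}{d_k^2}\le\frac{q+1}{q-1}M(x),
\]
and where $M(x)=0$ both sides vanish. The left side has integral $N$. The last assertion follows from Theorem~\ref{thm:max} with $F=\{\sigma_1,\dots,\sigma_N\}$.
\end{proof}

Without separation of the degrees no such bound holds: for $N$ characters of an abelian group, $M=1$ everywhere.

\section{Proof of the main theorem and two refinements}\label{sec:proof}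

\begin{corollary}\label{cor:bdd}
Let $S\subset\widehat G$ and $C<\infty$, and suppose that $\int_G\max_{\sigma\in F}d_\sigma|\chi_\sigma|\le C$ for every finite $F\subset S$. Then $\sup_{\sigma\in S}d_\sigma<\infty$.
\end{corollary}

\begin{proof}
If the degrees in $S$ were unbounded, then for every $N$ we could choose successively $\sigma_1,\dots,\sigma_N\in S$ with $d_{k+1}^2\ge3d_k^2$. Theorem~\ref{thm:lac} with $q=3$ would give $N\le2C$ for all $N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(i)$\Rightarrow$(ii). Apply Theorem~\ref{thm:max} to $A=ZL^1(G)$, which contains every $e_\sigma$.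

(ii)$\Rightarrow$(iii). Apply Corollary~\ref{cor:bdd} with $S=\widehat G$.

(iii)$\Rightarrow$(iv). By Moore's theorem \cite[Theorem~1]{Moore}, a locally compact group whose irreducible unitary representations have bounded finite degree has an open abelian subgroup of finite index.

(iv)$\Rightarrow$(i). This is the theorem of Alaghmandan and Crann.
\end{proof}

\begin{remark}
The step (iii)$\Rightarrow$(iv) can also be obtained from ring theory. Suppose all $d_\pi\le n$, and let $\mathbb C[G]$ be the group ring of $G$ as an abstract group. If $\sum_ga_g\pi(g)=0$ for all $\pi\in\widehat G$, with finitely many $a_g\ne0$, then the measure $\sum_ga_g\delta_g$ annihilates all matrix coefficients and vanishes by Peter--Weyl. So $\mathbb C[G]$ embeds in $\prod_\pi M_{d_\pi}(\mathbb C)$. By the Amitsur--Levitzki theorem, $M_n(\mathbb C)$ satisfies the standard identity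
\[
\sum_{\tau\in S_{2n}}\operatorname{sgn}(\tau)\,x_{\tau(1)}\cdots x_{\tau(2n)}=0 .
\]
Each $M_{d_\pi}(\mathbb C)$ is a corner of $M_n(\mathbb C)$, so the identity holds in the product and hence in $\mathbb C[G]$. By Isaacs and Passman \cite{IP}, a group whose complex group ring satisfies a polynomial identity has an abelian subgroup of finite index.
\end{remark}

The passage from (i) to (iii) used only the idempotents that lie in the algebra, so it localizes.

\begin{corollary}\label{cor:sub}
If $A$ is an amenable closed subalgebra of $ZL^1(G)$, then $\sup\{d_\sigma:e_\sigma\in A\}<\infty$. In particular, if $S\subset\widehat G$ and the ideal $I_S=\{f\in ZL^1(G):\varphi_\pi(f)=0\text{ for all }\pi\notin S\}$ is amenable, then $\sup_{\pi\in S}d_\pi<\infty$.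
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:max}, the set $\{\sigma:e_\sigma\in A\}$ satisfies the hypothesis of Corollary~\ref{cor:bdd} with $C=\operatorname{AM}(A)$. The set $I_S$ is a closed ideal by Lemma~\ref{lem:char}(b), and it contains $e_\sigma$ for each $\sigma\in S$ by Lemma~\ref{lem:char}(c).
\end{proof}

The quantity that the amenability constant controls is the number of dyadic scales at which degrees occur.

\begin{corollary}\label{cor:scales}
Suppose $ZL^1(G)$ is amenable, and let $s$ be the number of integers $k\ge0$ such that some $d_\pi$ lies in $[2^k,2^{k+1})$. Then $\operatorname{AM}(ZL^1(G))\ge\frac3{10}\,s$.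
\end{corollary}

\begin{proof}
The number $s$ is finite by Theorem~\ref{thm:main}. Let $k_1<\dots<k_s$ be these integers, and choose one degree in $[2^{k_i},2^{k_i+1})$ for each odd $i$. This gives $N\ge s/2$ degrees. If $d<d'$ are successive ones, at scales $k_i$ and $k_{i+2}\ge k_i+2$, then $d'\ge2^{k_i+2}>2d$. Theorem~\ref{thm:lac} with $q=4$ gives $\operatorname{AM}(ZL^1(G))\ge\frac35N\ge\frac3{10}s$.
\end{proof}

\section{Sharpness}\label{sec:sharp}

To test Theorem~\ref{thm:lac} we want groups with many lacunary degrees and a small amenability constant. An extraspecial factor doubles the number of available degrees and multiplies the constant by less than $2$; choosing the orders according to binary expansion makes the degrees a geometric progression.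

\begin{proposition}\label{prop:sharp}
Let $r,n\ge1$ and $N=2^r$. Let $H=E_1\times\dots\times E_r$ with $E_i$ extraspecial of order $2^{2n_i+1}$, where $n_i=2^{i-1}n$. Then the degrees of the irreducible representations of $H$ are the $N$ numbers $2^{nj}$, $0\le j\le N-1$, and
\[
\frac{4^n-1}{4^n+1}\,N\le\operatorname{AM}(ZL^1(H))=\prod_{i=1}^r\big(2-4^{-n_i}\big)<N .
\]
Consequently the inequality $\operatorname{AM}(ZL^1(G))\ge\frac{q-1}{q+1}N$ of Theorem~\ref{thm:lac} is asymptotically sharp as $q\to\infty$ for every $N=2^r$, and for no $q>1$ can a universal constant larger than $1$ replace $\frac{q-1}{q+1}$.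
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:extra} the degrees of $E_i$ are $1$ and $2^{n_i}$. So the degrees of $H$ are the numbers $2^{nj}$ with $j=\sum_{i\in J}2^{i-1}$, $J\subset\{1,\dots,r\}$, and $j$ takes each value from $0$ to $2^r-1$. The squares of successive degrees have ratio $4^n$, so Theorem~\ref{thm:lac} with $q=4^n$ gives the lower bound. The equality follows from Propositions~\ref{prop:finite} and~\ref{prop:extra}, and each factor is less than $2$.

Fix $r$ and let $q=4^n\to\infty$. The ratio of $\operatorname{AM}(ZL^1(H))$ to $\frac{q-1}{q+1}N$ lies between $1$ and $\frac{q+1}{q-1}$, so it tends to $1$. Now fix $q>1$ and $c>1$, and choose $n$ with $4^n\ge q$. The $N$ degrees of $H$ satisfy $d_{k+1}^2\ge q\,d_k^2$, while $\operatorname{AM}(ZL^1(H))<N<cN$.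
\end{proof}

Finally, the conjecture cannot be strengthened to a bound on the index of an abelian subgroup in terms of the amenability constant.

\begin{proposition}\label{prop:index}
There is no integer $k$ such that every compact group $G$ with $ZL^1(G)$ amenable and $\operatorname{AM}(ZL^1(G))<2$ has an abelian subgroup of index at most $k$.
\end{proposition}

\begin{proof}
Let $E$ be extraspecial of order $2^{2n+1}$. By Proposition~\ref{prop:extra}, $\operatorname{AM}(ZL^1(E))<2$ and $E$ has an irreducible representation of degree $2^n$. By Lemma~\ref{lem:index}, every abelian subgroup of $E$ has index at least $2^n$.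
\end{proof}

These groups have two scales of degrees, in agreement with Corollary~\ref{cor:scales}, and the gap between the two scales is arbitrarily large.

\begin{thebibliography}{9}

\bibitem{Fell}
\emph{Fourier Analysis of Local Fell Groups},
\texttt{https://dspacemainprd01.lib.uwaterloo.ca/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak 8bb7b25b-9fdb-4d7e-84e8-1eecd2de6d1c/\allowbreak content}.

\bibitem{IP}
Isaacs and Passman, \emph{Groups with representations of bounded degree}, Canad. J. Math. \textbf{16} (1964).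

\bibitem{Johnson}
B.~E.~Johnson, Amer. J. Math. \textbf{94} (1972).

\bibitem{Moore}
C.~C.~Moore, \emph{Groups with finite dimensional irreducible representations}, Trans. Amer. Math. Soc. \textbf{166} (1972).

\end{thebibliography}
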